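# Two-variable identities of ordered fields hold in every totally ordered ring

## 1. A twelve-dimensional ordered ring in which a field identity fails

Take the polynomial ring $\mathbb R[x,y,z]$, give $x,y,z$ the weights $3,4,5$, and set every monomial of weight at least $11$ equal to $0$. The twelve monomials that survive are, in increasing weight,
$$1,\quad x,\quad y,\quad z,\quad x^2,\quad xy,\quad y^2,\ xz,\quad x^3,\ yz,\quad z^2,\ x^2y ,$$
with weights $0,3,4,5,6,7,8,8,9,9,10,10$. Order the ring lexicographically: a nonzero element is positive if its first nonzero coefficient, in the order of this list, is positive.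

We check that products of positive elements are $\ge0$. Let $f,g>0$ have first monomials $e_i,e_j$ with coefficients $a,b>0$. If $e_i=1$ or $e_j=1$, say $e_i=1$, then $fg=ab\,e_j+(\text{later monomials})>0$. If both weights are at least $3$ and they add up to at least $11$, then $fg=0$. In the remaining case both weights lie between $3$ and $7$, and in this range there is one monomial per weight. So every other product of a monomial of $f$ with a monomial of $g$ has weight strictly larger than that of $e_ie_j$, and $e_ie_j$ is itself one of the twelve monomials. Hence $fg=ab\,e_ie_j+(\text{larger weight})>0$. We have a totally ordered commutative ring.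

By the choice of order, in this ring
$$x>0,\quad y>0,\quad z>0,\quad x^3-yz>0,\quad y^2-xz>0,\quad z^2-x^2y>0 .$$
In a totally ordered field these six inequalities cannot hold together: multiplying the last three gives $x^3\cdot y^2\cdot z^2>yz\cdot xz\cdot x^2y$, and both sides equal $x^3y^2z^2$. In our ring the same multiplication yields $0\geq 0$, because $x^3y^2z^2$ has weight $27$. So the identity
$$0 = 0 \vee \bigl(x \wedge y \wedge z \wedge (x^3 - yz) \wedge (y^2 - xz) \wedge (z^2 - x^2y)\bigr)\tag{1.1}$$
holds in every totally ordered field (the bracket is never positive there), and it fails in the ring above, where the bracket is the minimum of six positive elements.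

The example uses three variables. Is there one with two?

## 2. Torings, $f$-rings, and the two-variable statement

All rings are commutative with identity $1$. Terms are built from variables with $+,-,\cdot,0,\vee,\wedge$.

**Definition.** A *toring* is a totally ordered commutative ring. An *$f$-ring* is a commutative lattice-ordered ring that is a subdirect product of torings. The *$f$-ring identities* are the equations that hold in every $f$-ring, equivalently in every toring. The *tofield identities* are the equations that hold in every totally ordered field.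

In a toring $\vee$ and $\wedge$ are maximum and minimum. The ring of Section 1 is a toring; so is $\mathbb Q[x]/(x^2)$, where $a+bx$ is positive if $a>0$, or $a=0$ and $b>0$. The ring $\mathbb R\times\mathbb R$ with componentwise order is an $f$-ring and not a toring. Every $f$-ring identity is a tofield identity, and (1.1) shows that the converse fails. The following appears in "Peculiar Ways of Ordering Commutative Rings", http://www.math.lsu.edu/%7Emadden/Madden-PeculiarWays.pdf.

**Conjecture A.** Every 2-variable tofield identity is a consequence of the $f$-ring identities.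

In other words, every equation in at most two variables that holds in all totally ordered fields holds in all torings. We shall prove it.

**Theorem 2 (Conjecture A).** Every equation in at most two variables that holds in all totally ordered fields holds in all torings, hence in all $f$-rings.

Some elementary facts are used without comment. The trivial ring satisfies every equation, so torings below are nonzero. In a toring $|fg|=|f||g|$, and inequalities may be multiplied by elements $\ge0$. We have $1>0$: otherwise $-1>0$, and $1=(-1)(-1)\ge0$. The additive group is torsion-free: if $a>0$ and $n\ge1$, then $na\ge a>0$. An order-preserving ring homomorphism between torings preserves $\vee$ and $\wedge$, because these are max and min.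

## 3. Lifting a two-generated toring into an ordered field

Identities pass to subalgebras and to homomorphic images. So it is enough to present each two-generated toring as an order-preserving image of a subring of an ordered field. For instance $\mathbb Q[x]/(x^2)$ with the order above is the image of $\mathbb Q[t]$, ordered by the sign of the lowest coefficient, under $t\mapsto x$: if $f(t)>0$, its lowest term is $ct^i$ with $c>0$, and $f(x)$ is $c+bx$, $cx$ or $0$ according as $i=0$, $i=1$ or $i\ge2$. In each case $f(x)\ge0$.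

**Theorem 1.** Let $K\subseteq\mathbb R$ be a subfield. Let $A$ be a toring that is a $K$-algebra in which positive elements of $K$ are positive, generated as a $K$-algebra by two elements. Then there are a totally ordered field $F$, a subring $B\subseteq F$, and a surjective order-preserving ring homomorphism $B\to A$.

**Proof of Theorem 2 from Theorem 1.** Let $s=t$ be an equation in at most two variables that holds in all totally ordered fields, $C$ a toring, $a,b\in C$. Put $A_0=\mathbb Z[a,b]\subseteq C$. It is torsion-free, so it embeds in $A_1=A_0\otimes\mathbb Q$, a toring under $a'/n\ge0\iff a'\ge0$ ($n>0$), and $A_1=\mathbb Q[a,b]$. Theorem 1 with $K=\mathbb Q$ gives $\pi:B\to A_1$. Choose $\tilde a,\tilde b\in B$ over $a,b$. The equation holds in $F$, hence in $B$, which is closed under all operations. So $s(\tilde a,\tilde b)=t(\tilde a,\tilde b)$. Since $\pi$ preserves all operations, $s(a,b)=t(a,b)$. Equations true in all torings hold in all subdirect products of torings. $\square$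

It remains to prove Theorem 1.

## 4. Reduction to nilpotent generators

Let $\pi:K[X,Y]\to A$ be surjective and let $N$ be the nilradical of $A$.

**Step 1: the nilradical.** This step shows that modulo nilpotents $A$ is an ordered domain. If $|a|\le|b|$ and $b^n=0$, then $|a|^n\le|b|^n=0$. So $N$ is convex, and $A/N$ is a toring without nilpotents, in which an element outside $N$ keeps its sign. It is a domain: if $fg=0$ and $|f|\le|g|$, then $f^2\le|fg|=0$, so $f=0$. Hence $\mathfrak q=\pi^{-1}(N)$ is a prime of $K[X,Y]$. Such a prime is $0$, or $(g)$ with $g$ irreducible, or maximal.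

**Step 2: $\mathfrak q=0$.** Here nothing needs lifting: $N=0$ and $A$ is an ordered domain. Take $B=A$, $F=\mathrm{Frac}(A)$ with the usual order.

**Step 3: $\mathfrak q=(g)$.** Here we order the polynomial ring itself. For $h\notin\mathfrak q$ let $s(h)=\pm1$ be the sign of $h$ in $A/N$; it is multiplicative. Let $\varepsilon$ be the sign of $\pi(g)$, with $\varepsilon=1$ if $\pi(g)=0$. Write $0\ne f\in K[X,Y]$ uniquely as $f=g^jh$ with $g\nmid h$, and call $f$ positive if $\varepsilon^js(h)=1$. Exactly one of $f,-f$ is positive, and products of positives are positive. For sums let $f=g^jh$, $f'=g^{j'}h'$ be positive. If $j<j'$, then $f+f'=g^j(h+g^{j'-j}h')$, and the bracket is congruent to $h$ modulo $\mathfrak q$, so it has sign $s(h)$. If $j=j'$, then $s(h)=s(h')$, so $h+h'$ is nonzero in $A/N$ with this same sign. So $B=K[X,Y]$ is an ordered domain; let $F=\mathrm{Frac}(B)$. If $f=g^jh$ is positive, then $\pi(f)=\pi(g)^j\pi(h)\ge0$, because $\pi(h)$ has sign $s(h)$ and $\pi(g)^j$ has sign $\varepsilon^j$ or is $0$. So $\pi$ preserves order.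

**Step 4: $\mathfrak q$ maximal, the residue field.** We show that $k=A/N$ may be regarded as a subfield of $\mathbb R$ containing $K$. By Zariski's lemma $k$ is finite over $K$. A root of a monic polynomial over $K$ is bounded in absolute value by $1$ plus the sum of the absolute values of the coefficients. Since $K$ is archimedean, $k$ is archimedean, and by Hölder's theorem it embeds in $\mathbb R$ as an ordered field. The embedding is the identity on $\mathbb Q$, hence, being order preserving, on $K\subseteq\mathbb R$.

**Step 5: a copy of $k$ in $A$.** We need this to make $k$ the field of scalars. $A$ is Noetherian, so $N$ is nilpotent; as $A/N$ is a field, elements outside $N$ are units. Write $k=K(\theta)$ with minimal polynomial $m$ over $K$, and let $\theta_0\in A$ lift $\theta$. Then $m(\theta_0)\in N$, and $m'(\theta_0)\notin N$ is a unit (characteristic $0$). Put $\theta_{i+1}=\theta_i-m(\theta_i)/m'(\theta_i)$. Inductively $\theta_i\equiv\theta_0$ mod $N$, so $m'(\theta_i)$ stays a unit. By Taylor expansion $m(\theta_{i+1})$ is a multiple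 of $m(\theta_i)^2$, so $m(\theta_i)\in N^{2^i}$. After finitely many steps we reach a root $\tilde\theta\in A$ of $m$. Then $K[\tilde\theta]\cong K[Z]/(m)\cong k$ maps isomorphically onto $A/N$. A nonzero element of this copy lies outside $N$, so its sign in $A$ is its sign in $k\subseteq\mathbb R$.

**Step 6: normalizing the generators.** Replace $K$ by $k$. Subtract from the two generators their residues in $k\subseteq A$; they become nilpotent. Change the sign of the first one if needed. What remains is the following.

**Theorem 3.** Let $K\subseteq\mathbb R$ be a subfield, $A$ a toring that is a $K$-algebra (order on $K$ as in $\mathbb R$), $A=K[x,y]$ with $x,y$ nilpotent, $x\ge0$. Let $F=\bigcup_N\mathbb R((t^{1/N}))$, ordered by the sign of the leading coefficient (lowest exponent). There is $\omega\in F$ such that for all $f\in K[X,Y]$: $f(x,y)<0$ in $A$ implies $f(t,\omega)<0$ in $F$.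

**Theorem 3 implies Theorem 1.** By contraposition $f(t,\omega)\ge0$ implies $f(x,y)\ge0$. Applied to $f$ and $-f$, this shows that $f(t,\omega)=0$ implies $f(x,y)=0$. So $B=K[t,\omega]\to A$, $t\mapsto x$, $\omega\mapsto y$, is well defined, surjective and order preserving. $\square$

From here on $K,A,x,y,F$ are as in Theorem 3. Since $x,y$ are nilpotent, $A$ is finite dimensional over $K$. A polynomial $f\in K[X,Y]$ also denotes the element $f(x,y)$, and "$f\ne0$ in $A$" refers to that element. A nilpotent is smaller in absolute value than every positive constant of $K$: otherwise, by convexity of the nilradical, that constant, a unit, would be nilpotent.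

With one generator the theorem is immediate. If $A=K[x]$ and $0\ne f=X^i(c+Xg)$ with $c\ne0$, then $c+xg(x)$ has the sign of $c$, and $x^i\ge0$. So $f(x)$ is $0$ or has the sign of $c$, which is the sign of $f(t)$.

**Example R.** Here is a family to watch throughout. Let $K=\mathbb Q$, give $x,y$ the weights $2,3$, and set everything of weight at least $7$ to $0$. A basis is $1,x,y,x^2,xy,x^3,y^2$, with weights $0,2,3,4,5,6,6$. Choose any total order on the $\mathbb Q$-vector space $\mathbb Qx^3+\mathbb Qy^2$ with $x^3,y^2>0$, and let the sign of an element be the sign of its component of lowest weight, the monomials being positive. This is a toring, for the reason of Section 1: two components of positive weight whose weights add up to at most $6$ have weights at most $4$, where there is one monomial per weight. We use three orders on the weight-$6$ part, describing when $ax^3+by^2>0$: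

- R1: $b>0$, or $b=0$ and $a>0$ (so $y^2$ exceeds all multiples of $x^3$);
- R2: $a+\pi b>0$ (so $y^2$ behaves like $\pi x^3$);
- R3: $a+2b>0$, or $a+2b=0$ and $b>0$ (so $y^2-2x^3$ is positive and infinitely small compared with $x^3$).

## 5. Archimedean classes in $A$

**Definition.** For $f,g\in A$ put $v(f)\le v(g)$ if $|g|\le m|f|$ for some $m\in\mathbb N$.

This is a total preorder. Let $T=v(A)$ be the chain of classes. Its largest element is $\infty=v(0)$, and $v(g)=\infty$ only for $g=0$. In R1,
$$v(1)<v(x)<v(y)<v(x^2)<v(xy)<v(y^2)<v(x^3)<\infty ;$$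
in R2, $v(y^2)=v(x^3)$; in R3, $v(y^2)=v(x^3)<v(y^2-2x^3)<\infty$.

Each set $\{v\ge\tau\}$ is a $K$-subspace, since elements of $K$ are bounded by integers. These subspaces decrease strictly with $\tau$ and $A$ is finite dimensional, so **$T$ is finite**. Clearly $v(f+g)\ge\min(v(f),v(g))$. Moreover $v(f)<v(g)$ means $|f|>m|g|$ for all $m$; then $f+g$ has the sign of $f$.

**(5.1)** *If $v(f)\le v(f')$, then $v(fg)\le v(f'g)$.* Multiply $|f'|\le m|f|$ by $|g|$. So $v(f)+v(g):=v(fg)$ is well defined and monotone.

**(5.2)** *If $v(f)<v(f')$, then $v(fg)<v(f'g)$ or $fg=f'g=0$.* We have $m|f'g|\le|fg|$ for all $m$. If the strict inequality fails, then $|fg|\le m|f'g|$ for some $m$, so $(m+1)|f'g|\le m|f'g|$, hence $f'g=0$ and then $fg=0$.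

**(5.3) Cancellation.** *If $v(fg)\le v(f'g)$ and $v(fg)\ne\infty$, then $v(f)\le v(f')$.* Otherwise $v(f')<v(f)$, and (5.2) gives $v(f'g)<v(fg)$ or $fg=0$, a contradiction.

**(5.4)** *If $m\ge1$ and $v(g^m)=v(h^m)\ne\infty$, then $v(g)=v(h)$.* If $v(g)<v(h)$, then $v(g^m)\le v(gh^{m-1})<v(h^m)$ by (5.1) and (5.2), as $h^m\ne0$: a contradiction. The other case is symmetric.

**(5.5) Ratios.** Let $\tau\ne\infty$. The subgroup $\{v>\tau\}$ of $\{v\ge\tau\}$ is convex, and the quotient is an archimedean ordered group. By Hölder's theorem it embeds into $\mathbb R$ as an ordered group. Fix such an embedding and let $\ell_\tau:\{v\ge\tau\}\to\mathbb R$ be the resulting additive map. Its kernel is $\{v>\tau\}$, and $\ell_\tau(g)>0$ implies $g>0$. For $v(g)=v(h)=\tau$ put $[g:h]=\ell_\tau(g)/\ell_\tau(h)\in\mathbb R^*$. Then $[g:h][h:k]=[g:k]$ and $\mathrm{sgn}[g:h]=\mathrm{sgn}(g)\,\mathrm{sgn}(h)$. *If $v(g)=v(h)$ and $gk\ne0$, then $[gk:hk]=[g:h]$.* By (5.1) $v(gk)=v(hk)\neq\infty$. Changing signs, take $h,k>0$. For rational $q<[g:h]$ we have $g-qh>0$, so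 $gk-qhk\ge0$ and $[gk:hk]\ge q$. Similarly $[gk:hk]\le q$ for rational $q>[g:h]$.

In R2, $[y^2:x^3]=\pi$; in R3, $[y^2:x^3]=2$.

## 6. An exponent for $y$: raising to powers, and subtracting instead

We want to send $x$ to $t$ and $y$ to a series $ct^\delta+\cdots$. The natural way to find $\delta$ is to compare powers. Suppose for the moment $x,y>0$. A relation $y^p\le x^e$ suggests $\delta\ge e/p$, and a relation $x^{e'}\le y^{p'}$ suggests $\delta\le e'/p'$. We need every lower bound to be at most every upper bound. In an ordered field with $x$ infinitely small this is clear: raise the first relation to the power $p'$ and the second to the power $p$, and get $x^{e'p}\le y^{pp'}\le x^{ep'}$, so $e'p\ge ep'$.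

In $A$ this argument stops exactly here: the high powers may vanish. Suppose $y^2\le x^3$ and $x^4\le y^3$. The bounds $3/2$ and $4/3$ contradict each other, but raising to powers gives only $x^8\le y^6\le x^9$, which is no contradiction if $x^8=y^6=0$. The same loss made the ring of Section 1 possible.

With two generators there is a way around: subtract exponents instead of multiplying them. Assume $y^2\le x^3$, $x^4\le y^3$, $x^3\ne0$ and $y^3\neq0$. Split off one of the factors:
$$x^4\le y^3=y\cdot y^2\le x^3y,\qquad x^3y\ge y^3>0 .$$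
We cancel $x^3$: if $my<x$ for all $m$, then $2x^3y\le x^4\le x^3y$, contradicting $x^3y>0$. So $x\le my$ for some $m$, and the bound $(p',e')=(3,4)$ has become $(1,1)$, with smaller exponents. Now $x^2\le m^2y^2\le m^2x^3$, that is, $x^2(1-m^2x)\le0$; since $m^2x$ is nilpotent, $\frac12x^2\le x^2(1-m^2x)\le0$, so $x^2=0$, against $x^3\ne0$. This is the Euclidean algorithm on $p,p'$, and only small products were formed.

After $\delta$ and the coefficient $c$ have been found, the expansion must go on. One would like to study $y-cx^\delta$, but it has no meaning in $A$: in R3 it would be $y-\sqrt2\,x^{3/2}$ over $\mathbb Q$. Its substitute is the product of its conjugates, $\varphi=y^2-2x^3$. Two new points arise. The powers $x^e$ must be replaced by all polynomials of degree less than $\deg\varphi$ in $Y$, with their orders along the partial series as exponents; and the differences $e'-e$ in the Euclidean algorithm need not be among these exponents. The next sections treat these points.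

## 7. Puiseux series and their conjugates over $K((t))$

Let $\bar K\subseteq\mathbb C$ be the algebraic closure of $K$ and $\mathcal P=\bigcup_N\bar K((t^{1/N}))$; by Puiseux's theorem $\mathcal P$ is algebraically closed. We write $\mathrm{ord}$ for the lowest exponent. Let $\mathcal G$ be the set of maps
$$\sum c_qt^q\mapsto\sum\sigma(c_q)\chi(q)t^q,$$
with $\sigma\in\mathrm{Gal}(\bar K/K)$ and $\chi:\mathbb Q/\mathbb Z\to\bar K^*$ a homomorphism. These are field automorphisms of $\mathcal P$. They form a group, since $(\sigma,\chi)(\sigma',\chi')=(\sigma\sigma',\chi\cdot(\sigma\circ\chi'))$, and inverses exist similarly. $\mathcal G$ acts separately on each term and preserves $\mathrm{ord}$.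

The fixed field of $\mathcal G$ is $K((t))$. Clearly $K((t))$ is fixed. Conversely, using $\sigma=1$ and $\chi(q)=e^{2\pi iq}$, a fixed series has $c_q=0$ for $q\notin\mathbb Z$; then $\sigma(c_q)=c_q$ for all $\sigma$ gives $c_q\in K$, because $K$ is perfect.

**(7.1)** *If $\zeta\in\mathcal P$ is algebraic over $K((t))$, its minimal polynomial is $\prod_{\zeta'\in\mathcal G\zeta}(Y-\zeta')$, and $|\mathcal G\zeta|$ is its degree.* The orbit consists of roots of the minimal polynomial, so it is finite. The product is $\mathcal G$-invariant, so it lies in $K((t))[Y]$, and it divides the irreducible minimal polynomial. So the two are equal.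

For $K=\mathbb Q$ and $\zeta=\sqrt2\,t^{3/2}$ the orbit is $\{\pm\sqrt2\,t^{3/2}\}$, with product $Y^2-2t^3$.

## 8. Leading forms and the property $S$

**Definition.** A *triple* $(\eta,\rho,c)$ consists of $\rho\in\mathbb Q_{\ge0}$, a finite sum $\eta$ of terms $c_qt^q$ with $0<q<\rho$ and $c_q\in\bar K\cap\mathbb R$, and $c\in\mathbb R$; if $\rho=0$ we require $\eta=0$, $c=0$. For $0\ne f\in K[X,Y]$ and an indeterminate $u$ write
$$f(t,\eta+ut^\rho)=t^{w(f)}\bigl(L_f(u)+\text{terms with positive powers of }t\bigr),\qquad 0\ne L_f\in\mathbb R[u].\tag{8.1}$$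

The left side is nonzero, because $t$ and $\eta+ut^\rho$ are algebraically independent. With $(0,\frac32,\cdot)$ we have $w(Y^2-2X^3)=3$ with $L=u^2-2$, and $w(Y-X)=1$ with $L=-1$.

We have $w(f)\ge0$, $w(fg)=w(f)+w(g)$ and $L_{fg}=L_fL_g$. For $q\in\mathbb Q$: if $w(f)<w(g)$, then $L_{f-qg}=L_f$; if $w(f)=w(g)$ and $L_f-qL_g\ne0$, then $w(f-qg)=w(f)$ and $L_{f-qg}=L_f-qL_g$. For nonzero polynomials in $\mathcal P[Y]$ we define $w$ and $L$ in the same way, with $L\in\mathbb C[u]$; they are multiplicative there too, while $w$ may be negative.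

**(8.2)** *If $L_f(c)\ne0$, then $f(t,\eta+(c+z)t^\rho)=t^{w(f)}(L_f(c)+\text{terms with positive powers of }t)$ for every $z$ of positive order in $t$.* Here $z$ may be an element of $F$, or $z=ut^\mu$ with $\mu>0$ and $u$ an indeterminate. For the proof put $u=c+z$ in (8.1), a finite sum of powers of $t$ times polynomials in $u$, and note that $L_f(c+z)-L_f(c)$ has positive order.

**Definition.** *Property $S(\eta,\rho,c)$:* for all $0\ne f\in K[X,Y]$, $L_f(c)>0$ implies $f(x,y)\ge0$ in $A$.

It says that the order of $A$ does not contradict the signs along $\eta+ct^\rho+\cdots$ that are already decided.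

**(8.3)** *$S(0,0,0)$ holds.* Write $f=X^wf_1$ with $X\nmid f_1$; then $w(f)=w$ and $L_f(u)=f_1(0,u)$. If $f_1(0,0)>0$, then $f_1(x,y)$ is a positive constant plus a nilpotent, hence $>0$; and $x^w\ge0$. So $f(x,y)\ge0$.

*In (8.4)–(8.6) assume $S(\eta,\rho,c)$; $f,g\in K[X,Y]$ are nonzero and $L_f(c)\ne0$.*

**(8.4)** *If $f\ne0$ in $A$, its sign is that of $L_f(c)$.* Apply $S$ to $f$ or $-f$.

**(8.5)** *If $w(f)<w(g)$, or if $w(f)\le w(g)$ and $L_g(c)=0$, then $v(f)<v(g)$ or $v(g)=\infty$.* We may take $L_f(c)>0$. For all $q\in\mathbb Z$ we have $L_{f-qg}(c)=L_f(c)>0$: when $w(f)=w(g)$ the polynomial $L_f-qL_g$ has the value $L_f(c)\ne0$ at $c$, so it is the leading form. By $S$, $f\ge qg$ for all $q\in\mathbb Z$, so $f\ge m|g|$ in $A$ for all $m$. If $v(f)<v(g)$ fails, then $|f|\le m|g|$ for some $m$, so $(m+1)|g|\le m|g|$ and $g=0$ in $A$.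

**(8.6)** *If $w(f)=w(g)$ and $L_g(c)\ne0$, then $v(f)=v(g)$, and if this is $\ne\infty$, then $[f:g]=L_f(c)/L_g(c)$.* Changing signs, take both values positive, with ratio $r$. Then $f,g\ge0$ in $A$. For rational $q<r$ the leading form of $f-qg$ is positive at $c$, so $f-qg\ge0$; for rational $q>r$, $f-qg\le0$. Some $0<q<r$ and some $q>r$ together give $v(f)=v(g)$; letting $q\to r$ gives $[f:g]=r$.

## 9. Stages: the polynomial $\varphi$ and the semigroup $\Gamma$

**Definition.** A *stage* is a triple with $c\in\bar K\cap\mathbb R$ that satisfies $S(\eta,\rho,c)$.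

Fix a stage and put $\xi=\eta+ct^\rho$. Either $\xi=0$ or its exponents lie in $(0,\rho]$. It is algebraic over $K((t))$. Let $\xi=\xi_1,\dots,\xi_n$ be its $\mathcal G$-orbit and $\varphi=\prod_i(Y-\xi_i)$. The coefficients of $\varphi$ are $\mathcal G$-fixed finite sums with exponents $\ge0$, so they lie in $K[t]$. With $X=t$ we get $\varphi\in K[X,Y]$, monic in $Y$ of degree $n$. The exponents of the $\xi_i$ are positive, so $\varphi(0,Y)=Y^n$; hence $\varphi(0,0)=0$ and $\varphi$ is nilpotent in $A$. For $i>1$ we have $0\le\mathrm{ord}(\xi-\xi_i)\le\rho$, as all exponents are $\le\rho$. Put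
$$\lambda=\mathrm{ord}\,\varphi_Y(t,\xi)=\sum_{i>1}\mathrm{ord}(\xi-\xi_i)\ge0,\qquad \delta_0=\rho+\lambda\ge\lambda,$$
and let $\kappa\in\bar K\cap\mathbb R^*$ be the leading coefficient of $\varphi_Y(t,\xi)$. It is real because $\varphi\in K[X,Y]$ and $\xi$ has real coefficients.

**(9.1)** *$w(\varphi)=\delta_0$ and $L_\varphi(c)=0$.* We have $w(Y-\xi_i)=\min(\rho,\mathrm{ord}(\eta-\xi_i))=\min(\rho,\mathrm{ord}(\xi-\xi_i))$, since $\eta$ and $\xi$ differ by $ct^\rho$. This is $\rho$ for $i=1$ and $\mathrm{ord}(\xi-\xi_i)$ for $i>1$; add up. If $L_\varphi(c)\ne0$, then (8.2) with $z=0$ would give $\varphi(t,\xi)\ne0$.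

Let $\Phi=\{a\in K[X,Y]\setminus\{0\}:\deg_Ya<n\}$.

**(9.2)** *For $a\in\Phi$ we have $L_a(c)\ne0$; hence $w(a)=\mathrm{ord}\,a(t,\xi)$ by (8.2).* Factor $a=a_0\prod(Y-\zeta_i)$ over $\mathcal P$. The leading form of $Y-\zeta_i$ is a nonzero constant if $\mathrm{ord}(\eta-\zeta_i)<\rho$, and is $u+s_i$ otherwise, with $s_i$ the coefficient of $t^\rho$ in $\eta-\zeta_i$. If $L_a(c)=0$, then for some $i$ we have $\mathrm{ord}(\eta-\zeta_i)\ge\rho$ and $s_i=-c$, so $\mathrm{ord}(\xi-\zeta_i)>\rho$. Thus $\xi$ is the truncation of $\zeta_i$ to exponents $\le\rho$. Truncation commutes with $\mathcal G$, so it maps $\mathcal G\zeta_i$ onto $\mathcal G\xi$. By (7.1), and because the minimal polynomial of $\zeta_i$ divides $a$, we get $n=|\mathcal G\xi|\le|\mathcal G\zeta_i|\le\deg_Ya<n$, a contradiction.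

Let $\Gamma=\{w(a):a\in\Phi\}$ and let $G\subset\mathbb Q$ be the value group of $K((t))(\xi)$ under $\mathrm{ord}$. It is contained in some $\frac1N\mathbb Z$. So $\Gamma\subseteq G\cap\mathbb Q_{\ge0}$ is discrete, and $0=w(1)\in\Gamma$.

**(9.3)** *$\Gamma$ is closed under addition.* For $a,b\in\Phi$ the remainder of $ab$ modulo the monic $\varphi$ lies in $K[X,Y]$, has degree $<n$, and has the same nonzero value at $\xi$ as $ab$; so it is in $\Phi$ with $w=w(a)+w(b)$.

**(9.4)** *If $\gamma\in G$ and $\gamma\ge\lambda$, then $\gamma\in\Gamma$.* This controls the gaps of $\Gamma$. We have $\lambda\in G$. Choose $h=g(\xi)$, $g\in K((t))[Y]$, with $\mathrm{ord}\,h=\gamma-\lambda\ge0$, and put $h_i=g(\xi_i)$. These are $\mathcal G$-conjugates of $h$, so they have the same order. As in Lagrange interpolation, put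
$$a(Y)=\sum_ih_i\prod_{k\ne i}(Y-\xi_k).$$
It is $\mathcal G$-invariant with coefficients of order $\ge0$, so $a\in K[[t]][Y]$; its degree is $<n$, and $a(\xi)=h\,\varphi_Y(t,\xi)$ has order $\gamma$. Truncating the coefficients modulo $t^m$ with $m>\gamma$ changes $a(\xi)$ only in orders $\ge m$, and gives an element of $\Phi$ with $w=\gamma$, by (9.2).

Define $\theta:\Gamma\to T$ by $\theta(w(a))=v(a)$ for $a\in\Phi$; it is well defined by (8.6) and (9.2).

**(9.5)** *If $L_f(c)\ne0$ and $w(f)\in\Gamma$, then $v(f)=\theta(w(f))$. Moreover $\theta(\gamma+\gamma')=\theta(\gamma)+\theta(\gamma')$. If $\gamma<\gamma'$, then $\theta(\gamma)<\theta(\gamma')$ or $\theta(\gamma')=\infty$. So $\theta$ is injective on $\{\gamma:\theta(\gamma)\ne\infty\}$, and this set is finite. Also $\theta(0)=v(1)\ne\infty$.* For the first claim compare $f$ with an $a\in\Phi$ of the same $w$ by (8.6). For additivity apply it to $f=ab$ with $a,b\in\Phi$, using (9.3). The third claim is (8.5), and finiteness holds because $T$ is finite.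

**Example.** At the stage $(0,0,0)$ we have $\xi=0$, $\varphi=Y$, $n=1$, $\lambda=0$, $\kappa=1$, $\delta_0=0$, $\Phi=K[X]\setminus\{0\}$, $G=\mathbb Z$, $\Gamma=\{0,1,2,\dots\}$ and $\theta(i)=v(x^i)$. For the triple $(0,\frac32,\sqrt2)$ with $K=\mathbb Q$, which will turn out to be a stage for R3, we have $\varphi=Y^2-2X^3$, $n=2$, $\lambda=\frac32$, $\kappa=2\sqrt2$, $\delta_0=3$, $G=\frac12\mathbb Z$ and $\Gamma=\{0,1,\frac32,2,\frac52,\dots\}$. The value $\frac12\in G$ is missing from $\Gamma$, and everything in $G$ from $\lambda$ on is present.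

## 10. The Euclidean lemma

At a fixed stage let
$$E_L=\{(p,e):p\ge1,\ e\in\Gamma,\ v(\varphi^p)\ge\theta(e)\ne\infty\},\qquad E_U=\{(p,e):p\ge1,\ e\in\Gamma,\ \infty\ne v(\varphi^p)\le\theta(e)\}.$$
These are the lower and upper bounds of Section 6 for the order that $\varphi$ should receive. In R1 at the stage $(0,0,0)$, $(1,1)\in E_L$ because $v(y)\ge v(x)$, and $(2,3)\in E_U$ because $v(y^2)\le v(x^3)$.

**(10.1)** *If $(p',e')\in E_U$, then $e'>p'\delta_0$.* Otherwise take $b\in\Phi$ with $w(b)=e'\le p'\delta_0=w(\varphi^{p'})$. As $L_b(c)\ne0=L_{\varphi^{p'}}(c)$, (8.5) gives $v(b)<v(\varphi^{p'})$ or $v(\varphi^{p'})=\infty$. Both contradict $\infty\ne v(\varphi^{p'})\le\theta(e')=v(b)$.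

**Lemma 10.2.** *If $(p,e)\in E_L$ and $(p',e')\in E_U$, then $e/p\le e'/p'$. If equality holds, then $v(\varphi^p)=\theta(e)$ and $v(\varphi^{p'})=\theta(e')$.*

**Proof.** Call $(p,e)\in E_L$, $(p',e')\in E_U$ a *bad* pair if the conclusion fails. Suppose there is one and take it with $p+p'$ minimal; then $e/p\ge e'/p'$. Let $b,b'\in\Phi$ with $w(b)=e$, $w(b')=e'$.

**Step 1: $p=p'$.** This is the bottom of the algorithm. Here $e\ge e'$ and $\theta(e)\le v(\varphi^p)\le\theta(e')$. If $e>e'$, then $\theta(e')<\theta(e)$ by (9.5), as $\theta(e)\ne\infty$: a contradiction. If $e=e'$, all three are equal and the pair is not bad.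

**Step 2: $p<p'$.** We subtract the lower bound from the upper one. Put $d=p'-p$. Then
$$v(\varphi^db)\le v(\varphi^d\varphi^p)=v(\varphi^{p'})\le v(b'),\qquad v(\varphi^{p'})\ne\infty,$$
so $v(\varphi^db)\ne\infty$. If $e'\le d\delta_0+e=w(\varphi^db)$, then, as $L_{\varphi^db}(c)=0$, (8.5) would give $v(b')<v(\varphi^db)$ or $v(\varphi^db)=\infty$, a contradiction. So $e'':=e'-e>d\delta_0\ge\lambda$, and $e''\in\Gamma$ by (9.4). Take $h\in\Phi$ with $w(h)=e''$. By (9.5) $v(hb)=\theta(e')=v(b')$. So $v(\varphi^db)\le v(hb)$ with $v(\varphi^db)\ne\infty$, and cancellation (5.3) gives $v(\varphi^d)\le v(h)=\theta(e'')$; also $v(\varphi^d)\ne\infty$. Hence $(d,e'')\in E_U$. From $e\ge pe'/p'$ we get $e''\le de'/p'$, so $e''/d\le e'/p'\le e/p$.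

If $e/p>e'/p'$, the pair $(p,e),(d,e'')$ is bad with smaller sum $p+d=p'$, a contradiction. If $e/p=e'/p'$, then $e''/d=e/p$, and by minimality $v(\varphi^p)=\theta(e)$ and $v(\varphi^d)=\theta(e'')$. So $v(\varphi^{p'})=\theta(e)+\theta(e'')=\theta(e')$, and the original pair is not bad, a contradiction.

**Step 3: $p>p'$.** We subtract the upper bound from the lower one. Put $d=p-p'$. From $e\ge pe'/p'$ and (10.1), $e'':=e-e'\ge d\,e'/p'>d\delta_0\ge\lambda$, so $e''\in\Gamma$ by (9.4). Take $h\in\Phi$ with $w(h)=e''$. Then, by (9.5) and $v(\varphi^{p'})\le v(b')$,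
$$v(hb')=\theta(e)\le v(\varphi^p)=v(\varphi^d\varphi^{p'})\le v(\varphi^db'),\qquad v(hb')=\theta(e)\ne\infty .$$
By (5.3) $\theta(e'')=v(h)\le v(\varphi^d)$, and $\theta(e'')\ne\infty$ because $hb'\ne0$ in $A$. So $(d,e'')\in E_L$. From $e'\le p'e/p$ we get $e''\ge de/p$, so $e''/d\ge e/p\ge e'/p'$.

If $e/p>e'/p'$, the pair $(d,e''),(p',e')$ is bad with smaller sum $d+p'=p$, a contradiction. If equality holds, then $e''/d=e'/p'$, and by minimality $v(\varphi^d)=\theta(e'')$ and $v(\varphi^{p'})=\theta(e')$. So $v(\varphi^p)=\theta(e'')+\theta(e')=\theta(e)$, and the pair is not bad, a contradiction. $\square$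

## 11. Comparing the terms of a $\varphi$-adic expansion

Every $0\ne f\in K[X,Y]$ has a unique expansion $f=\sum_ja_j\varphi^j$ with $a_j\in\Phi\cup\{0\}$, since $\varphi$ is monic in $Y$. We need to compare two terms in $A$, and to know the leading form of $f$ along a longer series.

**(11.1)** *Let $a,b\in\Phi$, $j\ne k$, and $\infty\ne v(a\varphi^j)\le v(b\varphi^k)$.*

(i) *If $j<k$, put $p=k-j$, $e=w(a)-w(b)$. Then $e<\lambda$ or $(p,e)\in E_L$.*

(ii) *If $j>k$, put $p=j-k$, $e=w(b)-w(a)$. Then $(p,e)\in E_U$.*

*Proof of (i).* Cancelling $\varphi^j$ by (5.3), $v(a)\le v(b\varphi^p)$, and $v(a)\ne\infty$. If $e\ge\lambda$, then $e\in\Gamma$ by (9.4); take $h\in\Phi$ with $w(h)=e$. By (9.5) $v(hb)=\theta(e)+\theta(w(b))=\theta(w(a))=v(a)\le v(\varphi^pb)$, and $v(hb)\ne\infty$. So (5.3) gives $\theta(e)=v(h)\le v(\varphi^p)$, and $\theta(e)\ne\infty$ because $hb\ne0$ in $A$.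

*Proof of (ii).* Cancelling $\varphi^k$, $\infty\ne v(a\varphi^p)\le v(b)$. If $w(b)\le w(a)+p\delta_0=w(a\varphi^p)$, then, as $L_{a\varphi^p}(c)=0$, (8.5) gives $v(b)<v(a\varphi^p)$ or $v(a\varphi^p)=\infty$, a contradiction. So $e>p\delta_0\ge\lambda$ and $e\in\Gamma$ by (9.4). With $h\in\Phi$, $w(h)=e$, we have $v(\varphi^pa)\le v(b)=\theta(e)+\theta(w(a))=v(ha)$ and $v(\varphi^pa)\ne\infty$. So (5.3) gives $\infty\ne v(\varphi^p)\le v(h)=\theta(e)$. $\square$

**Refined leading forms.** Let $\rho'\in\mathbb Q$, $\rho'>\rho$, and $\delta=\rho'+\lambda>\delta_0$. Let $w',L'$ be the data (8.1) of the triples $(\xi,\rho',\cdot)$. We have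
$$\varphi(t,\xi+ut^{\rho'})=ut^{\rho'}\prod_{i>1}(\xi-\xi_i+ut^{\rho'}),\qquad \mathrm{ord}(\xi-\xi_i)\le\rho<\rho',$$
so the leading term of $\varphi$ is $\kappa u\,t^\delta$. For $a\in\Phi$ put $\alpha=L_a(c)$. By (9.2) it is nonzero, and it is the leading coefficient of $a(t,\xi)$, so $\alpha\in\bar K\cap\mathbb R^*$. By (8.2) with $z=ut^{\rho'-\rho}$, the leading term of $a(t,\xi+ut^{\rho'})$ is $\alpha t^{w(a)}$. For $f=\sum_ja_j\varphi^j$ and $\alpha_j=L_{a_j}(c)$ (when $a_j\ne0$), different powers of $u$ cannot cancel, so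
$$w'(f)=\min_{a_j\ne0}(w(a_j)+j\delta),\qquad L'_f(u)=\sum_{j\in M}\alpha_j\kappa^ju^j,\tag{11.2}$$
where $M$ is the set of $j$ with $a_j\ne0$ that attain the minimum.

Let $\varepsilon=\pm1$ be the sign of $\varphi$ in $A$, with $\varepsilon=1$ if $\varphi=0$ in $A$. The proof now splits into two cases for the given stage.

## 12. Case I: no power of $\varphi$ has a class $\theta(e)\ne\infty$

Assume there is no $(p,e)$ with $p\ge1$, $e\in\Gamma$ and $v(\varphi^p)=\theta(e)\ne\infty$. We find $\omega$ at once.

**Step 1: room for an exponent.** By Lemma 10.2, $e/p<e'/p'$ for all $(p,e)\in E_L$, $(p',e')\in E_U$, since equality would give $v(\varphi^p)=\theta(e)\ne\infty$. We show that the two sides are separated by a gap.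

The maximum $\mu_L$ of $e/p$ over $E_L$ exists. Indeed $(1,0)\in E_L$, because $\varphi$ is nilpotent, so $|\varphi|<1$. Only finitely many $e$ occur, by (9.5), and for each of them the quotient is largest for the smallest $p$ that occurs.

The minimum $\mu_U$ of $e'/p'$ over $E_U$ exists, unless $E_U=\emptyset$, when we set $\mu_U=\infty$. Indeed $p'$ is bounded since $\varphi$ is nilpotent, and for each $p'$ the $e'$ that occur form a subset of the discrete set $\Gamma\subset\mathbb Q_{\ge0}$.

So $\mu_L<\mu_U$, and $\delta_0<\mu_U$ by (10.1).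

**Step 2: the choice of $\omega$.** Choose a rational $\delta$ with $\max(\mu_L,\delta_0)<\delta<\mu_U$, put $\rho'=\delta-\lambda>\rho$, choose $u_1\in\{\pm1\}$ with $\mathrm{sgn}(\kappa u_1)=\varepsilon$, and put $\omega=\xi+u_1t^{\rho'}$.

**Step 3: the signs agree.** We claim that *if $f\ne0$ in $A$, then $f(t,\omega)$ has the sign of $f$ in $A$*. This proves Theorem 3 in Case I. Let $f=\sum a_j\varphi^j$. Some term is nonzero in $A$. If $\infty\ne v(a_j\varphi^j)\le v(a_k\varphi^k)$ with $k\ne j$ and $a_k\ne0$, then
$$w(a_j)+j\delta<w(a_k)+k\delta .\tag{12.1}$$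
To see this use (11.1). If $j<k$, put $p=k-j$, $e=w(a_j)-w(a_k)$; then $e<\lambda\le\delta_0<\delta\le p\delta$, or $(p,e)\in E_L$ and $e\le p\mu_L<p\delta$. If $j>k$, put $p=j-k$, $e=w(a_k)-w(a_j)$; then $(p,e)\in E_U$ and $e\ge p\mu_U>p\delta$.

Hence two different terms with finite $v$ never have equal $v$: that would give two opposite strict inequalities. So there is a unique $j_0$ with $v(a_{j_0}\varphi^{j_0})$ minimal, and this class is finite. The sign of $f$ in $A$ is that of $a_{j_0}\varphi^{j_0}$, which by (8.4) is $\mathrm{sgn}(\alpha_{j_0})\varepsilon^{j_0}$. By (12.1), $M=\{j_0\}$. By (11.2), $L'_f(u_1)=\alpha_{j_0}(\kappa u_1)^{j_0}\ne0$ has the same sign, and by (8.2), applied to $(\xi,\rho',u_1)$ with $z=0$, it is the leading coefficient of $f(t,\omega)$. $\square$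

**Example.** In R1 at the stage $(0,0,0)$ the pairs in $E_L$ are $(1,0),(1,1)$, then $(2,e)$ with $e\le2$, and $(p,e)$ with $p\ge3$, $e\le3$; so $\mu_L=1$. The pairs in $E_U$ are $(1,e')$ with $e'\ge2$ and $(2,e')$ with $e'\ge3$; so $\mu_U=\frac32$. No $v(y^p)$ equals a finite $v(x^e)$, so we are in Case I. With $\delta=\frac54$ we get $\omega=t^{5/4}$, and $x,y,x^2,xy,y^2,x^3$ lift to $t$ with the exponents $1,\frac54,2,\frac94,\frac52,3$, in the order of their classes. The monomials that vanish in $A$ lift to exponents $\ge\frac{13}4$.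

## 13. Case II: some power of $\varphi$ has a class $\theta(e)\ne\infty$

Assume some $(p,e)$, $p\ge1$, $e\in\Gamma$, satisfies $v(\varphi^p)=\theta(e)\ne\infty$. Then $\varphi\ne0$ in $A$.

**Step 1: the exponent.** We show that the exponent is forced. Such pairs lie in $E_L\cap E_U$. By Lemma 10.2 the number $\delta:=e/p$ is the same for all of them; moreover $e_1/p_1\le\delta$ for all $(p_1,e_1)\in E_L$, and $e_1/p_1\ge\delta$ for all $(p_1,e_1)\in E_U$. By (10.1) $\delta>\delta_0$. Put $\rho'=\delta-\lambda>\rho$.

**Step 2: the coefficient.** We read the next coefficient off a ratio in $A$. Let $p_0$ be the least positive integer with $p_0\delta\in G$; then $\{m\in\mathbb Z:m\delta\in G\}=p_0\mathbb Z$. As $p_0\delta>\delta_0\ge\lambda$, $p_0\delta\in\Gamma$ by (9.4). Take $b_0\in\Phi$ with $w(b_0)=p_0\delta$ and put $\beta_0=L_{b_0}(c)$. A pair as in the case hypothesis has the form $(p_0m,p_0m\delta)$ with $m\ge1$, and by (9.5)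
$$v\bigl((\varphi^{p_0})^m\bigr)=\theta(p_0m\delta)=v(b_0^m)\ne\infty .$$
So $v(\varphi^{p_0})=v(b_0)\ne\infty$ by (5.4). Let $r=[\varphi^{p_0}:b_0]$. By (8.4) $\mathrm{sgn}\,r=\varepsilon^{p_0}\,\mathrm{sgn}\,\beta_0$, so $\mathrm{sgn}(r\beta_0)=\varepsilon^{p_0}$, and there is a unique real $s$ with $\mathrm{sgn}\,s=\varepsilon$ and $s^{p_0}=r\beta_0$. Put $c'=s/\kappa\ne0$.

**Step 3: comparing terms.** Here we show that $A$ compares terms of $\varphi$-adic expansions as if $\varphi$ had leading term $st^\delta$.

**(13.1)** *Let $a,b\in\Phi$, $\alpha=L_a(c)$, $\beta=L_b(c)$, $j,k\ge0$.*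

(i) *If $w(a)+j\delta<w(b)+k\delta$, then $v(a\varphi^j)<v(b\varphi^k)$ or $v(b\varphi^k)=\infty$.*

(ii) *If $w(a)+j\delta=w(b)+k\delta$, then $v(a\varphi^j)=v(b\varphi^k)$, and if this is $\ne\infty$, then $[a\varphi^j:b\varphi^k]=\alpha s^j/(\beta s^k)$.*

*Proof of (i).* Suppose $\infty\ne v(b\varphi^k)\le v(a\varphi^j)$; we show $w(b)+k\delta\le w(a)+j\delta$. If $j=k$, (5.3) gives $\infty\ne v(b)\le v(a)$, so $w(b)\le w(a)$ by (8.5). If $k<j$, apply (11.1)(i) with the roles of $(a,j)$ and $(b,k)$ exchanged: $e=w(b)-w(a)$ and $p_1=j-k$ satisfy $e<\lambda<p_1\delta$, or $(p_1,e)\in E_L$ and $e\le p_1\delta$. If $k>j$, then (11.1)(ii), with the same exchange, gives $(k-j,\,w(a)-w(b))\in E_U$, so $w(a)-w(b)\ge(k-j)\delta$.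

*Proof of (ii).* We may assume $j\ge k$. Then $(j-k)\delta=w(b)-w(a)\in G$, so $j-k=p_0m$ with $m\ge0$. Since $v(\varphi^{p_0})=v(b_0)$, all the elements $a\varphi^{p_0i}b_0^{m-i}\varphi^k$ ($0\le i\le m$) have the same $v$; for $i=m$ this element is $a\varphi^j$. Since $w(ab_0^m)=w(b)$ and $L_{ab_0^m}(c)=\alpha\beta_0^m\ne0$, (8.6) gives $v(ab_0^m)=v(b)$, so $v(ab_0^m\varphi^k)=v(b\varphi^k)$. Suppose the common value is finite. By (5.5) each step from $i$ to $i+1$ contributes a factor $[\varphi^{p_0}:b_0]=r$, so $[a\varphi^j:ab_0^m\varphi^k]=r^m$. By (5.5) and (8.6), $[ab_0^m\varphi^k:b\varphi^k]=[ab_0^m:b]=\alpha\beta_0^m/\beta$. The product is $\alpha(r\beta_0)^m/\beta=\alpha s^{p_0m}/\beta=\alpha s^j/(\beta s^k)$. $\square$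

**Step 4: the property $S$ is inherited.** This lets the construction continue.

**(13.2)** *$S(\xi,\rho',c')$ holds.* Let $0\neq f=\sum a_j\varphi^j$ and $L'_f(c')=\sum_{j\in M}\alpha_js^j>0$, see (11.2). If $v(a_j\varphi^j)=\infty$ for some $j\in M$, then by (13.1) all terms are $0$ in $A$, so $f=0$ in $A$. Otherwise all terms with $j\in M$ have the same class $\tau=v(a_j\varphi^j)\ne\infty$, and all other terms have $v>\tau$. By (13.1)(ii) there is $C\in\mathbb R^*$ with $\ell_\tau(a_j\varphi^j)=C\alpha_js^j$ for all $j\in M$. By (8.4) $a_j\varphi^j$ has sign $\mathrm{sgn}(\alpha_j)\varepsilon^j=\mathrm{sgn}(\alpha_js^j)$, so $C>0$. Hence $\ell_\tau(f)=C\,L'_f(c')>0$ and $f>0$ in $A$. $\square$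

**Step 5: $c'$ transcendental over $K$.** Here we are finished. For $f\ne0$ the polynomial $L'_f$ is nonzero with coefficients algebraic over $K$, so $L'_f(c')\ne0$. Put $\omega=\xi+c't^{\rho'}$. If $f<0$ in $A$, then $L'_f(c')<0$ by (13.2), so $f(t,\omega)<0$ by (8.2). This proves Theorem 3 in this case.

**Step 6: $c'$ algebraic over $K$.** Then $c'\in\bar K\cap\mathbb R$, and by (13.2) $(\xi,\rho',c')$ is a new stage.

**Example.** In R2 at the stage $(0,0,0)$, $v(y^2)=v(x^3)$ gives $\delta=\frac32$, $p_0=2$, $b_0=X^3$, $r=\pi$ and $c'=\sqrt\pi$. This is transcendental over $\mathbb Q$, and $\omega=\sqrt\pi\,t^{3/2}$. In R3 the same computation has $r=2$ and $c'=\sqrt2$, so $(0,\frac32,\sqrt2)$ is a new stage, with $\varphi=Y^2-2X^3$ and the data listed at the end of Section 9. There $\theta(0),\theta(1),\theta(\frac32),\theta(2),\theta(\frac52),\theta(3)$ are the classes of $1,x,y,x^2,xy,x^3$, and $\theta(e)=\infty$ for $e\ge\frac72$. The class $v(y^2-2x^3)$ is finite and larger than $\theta(3)$, and $\varphi^2=0$ in $A$, so this stage is in Case I.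 We find $\mu_L=3$ and $\mu_U=\frac72$; with $\delta=\frac{13}4$ we get $\rho'=\frac{13}4-\frac32=\frac74$ and $\omega=\sqrt2\,t^{3/2}+t^{7/4}$. Indeed $\omega^2-2t^3=2\sqrt2\,t^{13/4}+t^{7/2}$ is positive and infinitely small compared with $t^3$, while $t^2\omega$, the lift of $x^2y=0$, has the still larger order $\frac72$.

## 14. Why the stages come to an end

Let $\varphi'$ be the polynomial of the new stage $(\xi,\rho',c')$, attached to $\xi'=\xi+c't^{\rho'}$. We show that passing from $\varphi$ to $\varphi'$ moves strictly up in the finite chain $T$.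

**Step 1: $w'(\varphi')\ge w'(\varphi)$.** This prepares an application of (8.5). Deleting the $t^{\rho'}$-term maps $\mathcal G\xi'$ equivariantly onto $\mathcal G\xi$. If $\zeta'\mapsto\zeta$, then $\mathrm{ord}(\zeta'-\zeta)\ge\rho'$, so
$$w'(Y-\zeta')=\min(\rho',\mathrm{ord}(\xi-\zeta'))=\min(\rho',\mathrm{ord}(\xi-\zeta))=w'(Y-\zeta)\ge0 .$$
Sum over $\mathcal G\xi'$: every fiber over $\mathcal G\xi$ is nonempty and all summands are $\ge0$, so $w'(\varphi')\ge w'(\varphi)$.

**Step 2: the class increases.** By (11.2) $L'_\varphi(c')=\kappa c'\ne0$, and by (9.1) at the new stage $L'_{\varphi'}(c')=0$. So (8.5) at the new stage gives $v(\varphi)<v(\varphi')$ or $v(\varphi')=\infty$. If $v(\varphi')=\infty$, then $v(\varphi'^p)=\infty$ for all $p\ge1$, and the new stage is in Case I. So along consecutive stages in Case II the class $v(\varphi)$ strictly increases in the finite chain $T$.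

**Step 3: conclusion.** Start from the stage $(0,0,0)$, which is a stage by (8.3). After finitely many steps we reach Case I or a transcendental $c'$. In both situations an $\omega$ as required has been found, in Section 12 or in Step 5 of Section 13. This proves Theorem 3. By Section 4 it proves Theorem 1, and by Section 3 it proves Theorem 2: Conjecture A is true. $\blacksquare$
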